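\title{Left Jordan derivations on Banach algebras map into the radical}

\begin{abstract}
A linear map $d$ on an algebra $A$ is a left Jordan derivation if $d(x^2)=2x\,d(x)$ for all $x\in A$. We prove that every left Jordan derivation on a complex Banach algebra, continuous or not, maps the algebra into its Jacobson radical, as conjectured by Vukman. Simple modules of dimension at least two are handled by a purely algebraic argument. For a character $\varphi$ we construct a closed $d$-invariant ideal inside $\ker\varphi$ with commutative quotient and apply Thomas's theorem on derivations of commutative Banach algebras. We also treat real Banach algebras and the identity $d(x^n)=nx^{n-1}d(x)$, and we show by examples that the result is sharp.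
\end{abstract}

\section{Introduction}

Let $A$ be a complex Banach algebra, not necessarily unital or commutative, and let $\operatorname{rad}(A)$ be its Jacobson radical. A linear map $d:A\to A$ is a \emph{left Jordan derivation} (also called a Jordan left derivation) if
\[
d(x^2)=2x\,d(x)\qquad\text{for all }x\in A .
\]
Continuity of $d$ is not assumed. We ask how large the range of such a map can be.

Replacing $x$ by $x+y$ in the definition and subtracting the identities for $x$ and for $y$ gives
\begin{equation}\label{eq:polar}
d(xy+yx)=2x\,d(y)+2y\,d(x)\qquad(x,y\in A).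
\end{equation}
If $A$ is commutative, this says $d(xy)=x\,d(y)+y\,d(x)$, so left Jordan derivations and derivations are the same maps. A theorem of Thomas \cite{Thomas} says that every derivation on a commutative Banach algebra maps into the radical. For derivations of noncommutative algebras, defined by $d(xy)=x\,d(y)+d(x)\,y$, this fails: the matrix algebra $M_2(\mathbb C)$ has radical zero, and $y\mapsto ay-ya$ is a nonzero derivation on it when $a$ is not a scalar matrix.

Left Jordan derivations extend the commutative notion in a different way, and they pass this test. If $p^2=p$, then $d(p)=2p\,d(p)$; multiplying by $p$ on the left gives $p\,d(p)=2p\,d(p)$, so $p\,d(p)=0$ and $d(p)=0$. The algebra $M_n(\mathbb C)$ is spanned by the idempotents $e_{ii}$ and $e_{ii}+e_{ij}$ $(i\neq j)$, so every left Jordan derivation on it is zero. Nonzero examples on noncommutative algebras exist. On the algebra of upper triangular $3\times3$ matrices with constant diagonal, put $d(x)=x_{12}e_{13}$, where $x_{12}$ is the $(1,2)$ entry of $x$; if $\alpha$ is the diagonal entry of $x$, both $d(x^2)$ and $2x\,d(x)$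 equal $2\alpha x_{12}e_{13}$. The range of this map consists of strictly upper triangular matrices, which form the radical.

These cases suggest the answer. Vukman conjectured that every linear left Jordan derivation on a Banach algebra $A$ maps $A$ into $\operatorname{rad}(A)$; see the survey \cite{Survey}. We prove this conjecture.

\begin{theorem}\label{thm:main}
Let $A$ be a complex Banach algebra and let $d:A\to A$ be a linear map, possibly discontinuous, with $d(x^2)=2x\,d(x)$ for all $x\in A$. Then $d(A)\subseteq\operatorname{rad}(A)$.
\end{theorem}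

The radical is the set of elements that annihilate every simple left module, so we must show $d(A)X=0$ for each simple left module $X$. When $\dim X\ge2$ this is a statement of pure algebra.

\begin{theorem}\label{thm:module}
Let $A$ be a unital complex algebra and let $X$ be a simple left $A$-module with $\operatorname{End}_A(X)=\mathbb C$ and $\dim X\ge2$. Then every linear map $\varepsilon:A\to X$ with $\varepsilon(x^2)=2x\,\varepsilon(x)$ for all $x\in A$ is zero. For $\dim X=1$ this fails.
\end{theorem}

The one-dimensional modules are given by characters $\varphi$, and there the claim is $\varphi\circ d=0$. For commutative $A$ this claim is Thomas's theorem, so we do not avoid that theorem but reduce to it: assuming $\varphi\circ d\neq0$, we find a closed ideal $I\subseteq\ker\varphi$ with $d(I)\subseteq I$ and $A/I$ commutative. A $d$-invariant ideal with commutative quotient comes from algebra (Section~\ref{sec:Q}). The difficulty is to get one that is also closed although $d$ may be discontinuous (Sections~\ref{sec:small} and~\ref{sec:large}). The mechanism that produces commutativity is already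 visible for algebras of the form $\mathbb C1+\operatorname{rad}(A)$, which we treat first (Proposition~\ref{prop:local}).

Theorem~\ref{thm:main} has the following extensions and limits, proved in Section~\ref{sec:ext}.

\begin{theorem}\label{thm:ext}
\begin{enumerate}
\item[(a)] Theorem~\ref{thm:main} holds for real Banach algebras and real-linear maps $d$.
\item[(b)] If $A$ is a unital real or complex Banach algebra and a linear map $d:A\to A$ satisfies $d(x^n)=nx^{n-1}d(x)$ for all $x\in A$ and one fixed $n\ge2$, then $d(A)\subseteq\operatorname{rad}(A)$.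
\item[(c)] In the situations of Theorem~\ref{thm:main}, of \textup{(a)} and of \textup{(b)}, the map $d$ leaves every primitive ideal invariant and induces $0$ on $A/\operatorname{rad}(A)$. If $A$ is semisimple, then $d=0$.
\item[(d)] In Theorem~\ref{thm:main} the equality $d(A)=\operatorname{rad}(A)\neq0$ can occur. The hypothesis cannot be weakened to $d(x^2)-2x\,d(x)\in\operatorname{rad}(A)$ for all $x\in A$.
\end{enumerate}
\end{theorem}

\section{Background and reduction to unital algebras}\label{sec:background}

We write $[x,y]=xy-yx$ and $x\circ y=xy+yx$, and often $dx$ for $d(x)$. Ideals are two-sided unless stated otherwise. A product of subspaces is the linear span of the products, and no closure is taken unless a bar indicates it. We use one fact about polynomials with vector coefficients: if $w_0+tw_1+\dots+t^mw_m$ lies in a subspace $L$ for $m+1$ distinct scalars $t$, then every $w_i$ lies in $L$, because the Vandermonde matrix of these scalars is invertible.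

\subsection*{The radical}
A left $A$-module $X$ is \emph{simple} if $AX\ne0$ and $X$ has no submodules other than $0$ and $X$. A \emph{primitive ideal} is the annihilator $\{a\in A: aX=0\}$ of a simple left module, $\operatorname{rad}(A)$ is the intersection of all primitive ideals (and equals $A$ if there are none), and $A$ is \emph{semisimple} if $\operatorname{rad}(A)=0$. An element $a$ is \emph{quasi-invertible} if $a+b=ab=ba$ for some $b\in A$. After adjoining a unit this reads $(1-a)(1-b)=(1-b)(1-a)=1$, so the quasi-inverse $b$ is unique. We use the standard description of the radical: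
\begin{enumerate}
\item[(R)] every element of $\operatorname{rad}(A)$ is quasi-invertible, and every ideal that consists of quasi-invertible elements is contained in $\operatorname{rad}(A)$.
\end{enumerate}

Let $A$ be a unital complex algebra. On a simple module $X$ the unit acts as the identity, and $X$ is a complex vector space by $\lambda\xi=(\lambda1)\xi$. A \emph{character} is a nonzero multiplicative linear functional $\varphi:A\to\mathbb C$. If $\dim X=1$, then $a\xi=\varphi(a)\xi$ for a character $\varphi$, and the annihilator of $X$ is $\ker\varphi$. Conversely, each character makes $\mathbb C$ a simple module, so $\operatorname{rad}(A)\subseteq\ker\varphi$. Characters of a Banach algebra are continuous.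

\subsection*{Density}
Let $\operatorname{End}_A(X)$ be the ring of module endomorphisms of a simple module $X$. If $\operatorname{End}_A(X)=\mathbb C$, Jacobson's density theorem says that for linearly independent $\xi_1,\dots,\xi_n\in X$ and arbitrary $\eta_1,\dots,\eta_n\in X$ there is $y\in A$ with $y\xi_i=\eta_i$ for all $i$. For a simple left module over a complex Banach algebra the condition $\operatorname{End}_A(X)=\mathbb C$ always holds; see \cite[\S\S 24--25]{BD}.

\subsection*{Derivations on commutative algebras}
\begin{theorem}[Thomas \cite{Thomas}]\label{thm:thomas}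
Every derivation, possibly discontinuous, on a commutative Banach algebra maps into the radical.
\end{theorem}

\subsection*{Separating spaces}
Let $U:E\to F$ be a linear map between Banach spaces. Its \emph{separating space} is the subspace
\[
\mathfrak S(U)=\{s\in F:\text{ there are }a_n\in E\text{ with }a_n\to0\text{ and }Ua_n\to s\}.
\]
By the closed graph theorem, $U$ is continuous if and only if $\mathfrak S(U)=0$. The next lemma says that all of the discontinuity of $U$ lies in $\mathfrak S(U)$.

\begin{lemma}\label{lem:sep}
The subspace $\mathfrak S=\mathfrak S(U)$ is closed. If $Z$ is a closed subspace of $F$ containing $\mathfrak S$ and $q:F\to F/Z$ is the quotient map, then $qU$ is continuous.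
\end{lemma}

\begin{proof}
For any sequence $s_n\in\mathfrak S$ we can choose $b_n\in E$ with $\|b_n\|<1/n$ and $\|Ub_n-s_n\|<1/n$. If $s_n\to s$, then $b_n\to0$ and $Ub_n\to s$, so $\mathfrak S$ is closed. Since $q$ factors continuously through $F/\mathfrak S$, it suffices to treat $Z=\mathfrak S$. Let $a_n\to0$ and $Ua_n+\mathfrak S\to z+\mathfrak S$. Pick $s_n\in\mathfrak S$ with $Ua_n-s_n\to z$, and $b_n$ as above. Then $a_n-b_n\to0$ and $U(a_n-b_n)=(Ua_n-s_n)+(s_n-Ub_n)\to z$. Hence $z\in\mathfrak S$, the separating space of $qU$ is zero, and $qU$ is continuous.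
\end{proof}

\begin{lemma}[Stability lemma, {\cite[Lemma 1.6]{Sinclair}}]\label{lem:stab}
Let $U:E\to F$ be a linear map between Banach spaces with separating space $\mathfrak S$. Let $T_n$ and $R_n$ $(n\geq1)$ be bounded operators on $E$ and on $F$ such that each $UT_n-R_nU$ is continuous. Then there is $n_0$ with $\overline{R_1\cdots R_n\mathfrak S}=\overline{R_1\cdots R_{n_0}\mathfrak S}$ for all $n\ge n_0$.
\end{lemma}

\subsection*{Reduction to the unital case}
Suppose $A$ has no unit. Let $A^\#=A\oplus\mathbb C1$ with norm $\|x\|+|\lambda|$, and extend $d$ by $d(1)=0$. Then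
\[
d\big((x+\lambda)^2\big)=d(x^2)+2\lambda\,dx=2(x+\lambda)\,d(x+\lambda),
\]
so the extension is a left Jordan derivation. If Theorem~\ref{thm:main} holds for $A^\#$, then $d(A)\subseteq A\cap\operatorname{rad}(A^\#)$. An element $a$ of this ideal of $A$ has a quasi-inverse $b$ in $A^\#$, and $b=ab-a\in A$. By (R), $A\cap\operatorname{rad}(A^\#)\subseteq\operatorname{rad}(A)$. So it suffices to prove Theorem~\ref{thm:main} for unital $A\neq0$.

\section{Identities and the local case}\label{sec:identities}

A left Jordan derivation is controlled only on symmetrized products $x\circ y$. The identities below come from writing other products in terms of $\circ$. Values of $d$ are only ever multiplied on the left, so we allow $d$ to take values in a left module; this is needed for Theorem~\ref{thm:module}.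

\begin{lemma}\label{lem:ident}
Let $A$ be a unital complex algebra, $W$ a unital left $A$-module and $d:A\to W$ a linear map with $d(x^2)=2x\,dx$ for all $x$. Then $d(1)=0$, identity \eqref{eq:polar} holds, and for all $x,y,z\in A$
\begin{align}
d(xyx)&=x^2\,dy+3xy\,dx-yx\,dx,\label{eq:xyx}\\
[x,[x,y]]\,dx&=0,\label{eq:key}\\
d([x,[x,y]])&=-6[x,y]\,dx,\label{eq:lower}\\
d(xyz)&=xy\,dz+z\,d(xy)-zx\,dy-y\,d(zx)+yz\,dx+x\,d(yz).\label{eq:xyz}
\end{align}
\end{lemma}

\begin{proof}
We have $d(1)=2d(1)$, so $d(1)=0$, and \eqref{eq:polar} follows as in the introduction.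

Since $x\circ(x\circ y)=x^2y+2xyx+yx^2$, we have $2xyx=x\circ(x\circ y)-x^2\circ y$. By \eqref{eq:polar},
\begin{align*}
2d(xyx)&=2x(2x\,dy+2y\,dx)+2(xy+yx)\,dx-2x^2\,dy-4yx\,dx\\
&=2x^2\,dy+6xy\,dx-2yx\,dx,
\end{align*}
which is \eqref{eq:xyx}. Replacing $x$ by $x+z$ in \eqref{eq:xyx} and subtracting the identities for $x$ and for $z$ gives
\begin{equation}\label{eq:xyzsym}
d(xyz+zyx)=(xz+zx)\,dy+3xy\,dz+3zy\,dx-yx\,dz-yz\,dx .
\end{equation}

For $z=xy$ the argument on the left of \eqref{eq:xyzsym} is $(xy)^2+xy^2x$, on which $d$ can be computed in a second way. By the definition and \eqref{eq:xyx},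
\[
d\big((xy)^2+xy^2x\big)=2xy\,d(xy)+2x^2y\,dy+3xy^2\,dx-y^2x\,dx,
\]
while the right side of \eqref{eq:xyzsym} is
\[
(x^2y+xyx)\,dy+3xy\,d(xy)+3xy^2\,dx-yx\,d(xy)-yxy\,dx .
\]
Equating the two expressions gives
\[
[x,y]\,d(xy)=x[x,y]\,dy+y[x,y]\,dx .
\]
To remove the unknown value $d(xy)$, replace $y$ by $x+y$, which does not change $[x,y]$, and subtract. The result is $[x,y]\,d(x^2)=2x[x,y]\,dx$, that is, $2[x,y]x\,dx=2x[x,y]\,dx$. This is \eqref{eq:key}.

Next, $[x,[x,y]]=x^2\circ y-2xyx$, so \eqref{eq:polar} and \eqref{eq:xyx} give
\[
d([x,[x,y]])=2x^2\,dy+4yx\,dx-2x^2\,dy-6xy\,dx+2yx\,dx=-6[x,y]\,dx .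
\]
Finally, expanding shows $2xyz=(xy)\circ z-(zx)\circ y+(yz)\circ x$, and \eqref{eq:polar} applied to each term gives \eqref{eq:xyz}.
\end{proof}

Identities \eqref{eq:key} and \eqref{eq:lower} drive the whole proof. Together they say that $x$ is central as soon as the factor $dx$ can be canceled. Here is the simplest case in which it can.

\begin{proposition}\label{prop:local}
Theorem~\ref{thm:main} holds if $A$ is unital and $A=\mathbb C1+\operatorname{rad}(A)$.
\end{proposition}

\begin{proof}
By (R), every element $c1+r$ with $c\neq0$ and $r\in\operatorname{rad}(A)$ is invertible; so every element outside $\operatorname{rad}(A)$ is invertible. Let $a$ be such that $v=d(a)\notin\operatorname{rad}(A)$, and let $y\in A$.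

\emph{Step 1.} By \eqref{eq:key}, $[a,[a,y]]v=0$. Canceling $v$ gives $[a,[a,y]]=0$.

\emph{Step 2.} Applying $d$ and using \eqref{eq:lower} gives $[a,y]v=0$. Canceling $v$ gives $[a,y]=0$.

\emph{Step 3.} Suppose such an element $a$ exists. If $d(b)\notin\operatorname{rad}(A)$, then $b$ is central by Steps 1 and 2. If $d(b)\in\operatorname{rad}(A)$, then $d(a+b)\notin\operatorname{rad}(A)$, so $a+b$ and $a$ are central, and so is $b$. Thus $A$ is commutative, $d$ is a derivation, and Theorem~\ref{thm:thomas} gives $d(a)\in\operatorname{rad}(A)$, a contradiction.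
\end{proof}

In a general algebra $d(a)$ need not be invertible. These three steps will be carried out twice more, each time modulo an ideal and with a weaker form of cancellation: in Lemma~\ref{lem:N} and in Section~\ref{sec:large}.

\section{Simple modules of dimension at least two}\label{sec:modules}

Identity \eqref{eq:key} holds for every $y$, and density lets us prescribe the action of $y$ on independent vectors. This restricts how $x$ can act on $X$ when $\varepsilon(x)\ne0$. The set of such $x$ is the complement of a subspace and is too large for the restriction to hold on all of it.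

\begin{proof}[Proof of Theorem~\ref{thm:module}]
Lemma~\ref{lem:ident} applies to $\varepsilon$ with $W=X$. We first show:
\begin{enumerate}
\item[($*$)] if $\varepsilon(x)\neq0$, then $(x-\lambda)^2X=0$ for some $\lambda\in\mathbb C$.
\end{enumerate}
Let $v=\varepsilon(x)\ne0$. By \eqref{eq:key},
\begin{equation}\label{eq:modkey}
x^2yv-2xyxv+yx^2v=0\qquad(y\in A).
\end{equation}
If $v,xv,x^2v$ are independent, choose $y$ with $yv=yxv=0$ and $yx^2v=v$; then \eqref{eq:modkey} gives $v=0$, which is false. If $v,xv$ are independent and $x^2v=\alpha v+\beta xv$, then for each $\eta\in X$ choose $y$ with $yv=0$ and $yxv=\eta$; then \eqref{eq:modkey} gives $-2x\eta+\beta\eta=0$. So $x$ acts as a scalar, which contradicts the independence of $v$ and $xv$. Hence $xv=\lambda v$ for some $\lambda$, and \eqref{eq:modkey} becomes $(x-\lambda)^2yv=0$. Since $Av=X$, this proves ($*$). In particular, if $\varepsilon(x)\neq0$, then $x$ cannot have two distinct eigenvalues on $X$.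

Suppose $\varepsilon(x_0)\neq0$. As $\varepsilon(1)=0$, we may subtract a multiple of $1$ and assume $x_0^2X=0$. There are independent $\zeta,\eta\in X$ and $c\in\{0,1\}$ with $x_0\zeta=c\eta$ and $x_0\eta=0$. Indeed, if $x_0X=0$, take any two independent vectors, which exist because $\dim X\geq2$, and $c=0$. Otherwise take $\zeta$ with $\eta=x_0\zeta\neq0$ and $c=1$; then $x_0\eta=0$, and $\zeta$ is not a multiple of $\eta$ because $x_0\zeta\neq0$. Choose $y$ with $y\zeta=0$ and $y\eta=\eta$, and choose $t\in\mathbb C$ with $\varepsilon(y)+t\varepsilon(x_0)\neq0$; at most one $t$ is excluded. The element $x=y+tx_0$ satisfies $x\eta=\eta$ and $x(\zeta-tc\eta)=tc\eta-tc\eta=0$. So it has the eigenvalues $0$ and $1$ and $\varepsilon(x)\neq0$, contrary to ($*$). Hence $\varepsilon=0$.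

For $\dim X=1$, let $A=\mathbb C[T]$ act on $X=\mathbb C$ by $p\cdot\lambda=p(0)\lambda$, and let $\varepsilon(p)=p'(0)$. Then $\varepsilon(p^2)=2p(0)p'(0)=2p\cdot\varepsilon(p)$ and $\varepsilon(T)=1$.
\end{proof}

\begin{corollary}\label{cor:module}
Let $d$ be a left Jordan derivation on a unital complex Banach algebra $A$, and let $X$ be a simple left $A$-module with $\dim X\ge2$. Then $d(A)X=0$.
\end{corollary}

\begin{proof}
Here $\operatorname{End}_A(X)=\mathbb C$. For fixed $\xi\in X$, the map $\varepsilon(x)=d(x)\xi$ satisfies $\varepsilon(x^2)=2x\,\varepsilon(x)$, so it is zero by Theorem~\ref{thm:module}.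
\end{proof}

\section{Characters: an invariant completely prime ideal}\label{sec:Q}

It remains to prove $\varphi\circ d=0$ for every character $\varphi$. The functional $\varepsilon=\varphi\circ d$ satisfies $\varepsilon(x^2)=2\varphi(x)\varepsilon(x)$, but this relation alone does not force it to vanish, even on a Banach algebra: on $\mathbb C1\oplus\mathbb Cj$ with $j^2=0$ it holds for $\varphi(\alpha+\beta j)=\alpha$ and $\varepsilon(\alpha+\beta j)=\beta$. So we must use $d$ itself, and in fact all its powers.

In Sections~\ref{sec:Q}--\ref{sec:large}, $A$ is a unital complex Banach algebra, $d$ is a left Jordan derivation on $A$, $\varphi$ is a character of $A$, and $M=\ker\varphi$, a closed ideal. The following lemma states the goal.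

\begin{lemma}\label{lem:goal}
If there is a closed ideal $I$ with $[A,A]\subseteq I\subseteq M$ and $d(I)\subseteq I$, then $\varphi\circ d=0$.
\end{lemma}

\begin{proof}
The quotient $A/I$ is a commutative Banach algebra, and $d$ induces on it a linear map $\bar d$, which is a derivation by \eqref{eq:polar}. By Theorem~\ref{thm:thomas}, $\bar d$ maps into $\operatorname{rad}(A/I)$. Since $\varphi$ induces a character of $A/I$ with kernel $M/I$, we have $\operatorname{rad}(A/I)\subseteq M/I$. Hence $d(A)\subseteq M$.
\end{proof}

\emph{From now on we assume $\varphi\circ d\neq0$, and we fix $a_0\in A$ with $d(a_0)\notin M$.} We shall construct an ideal as in Lemma~\ref{lem:goal}, which is a contradiction.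

An element outside $M$ is invertible modulo each power $M^n$, so Step 1 of Proposition~\ref{prop:local} works modulo $M^n$. For Step 2 we must know where $d$ sends $M^n$. Put $M^0=A$.

\begin{lemma}\label{lem:N}
\begin{enumerate}
\item[(i)] If $w\notin M$ and $uw\in M^n$, then $u\in M^n$.
\item[(ii)] $d(M^n)\subseteq M^{n-2}$ for all $n\ge2$.
\item[(iii)] The ideal $N=\bigcap_{n}M^n$ satisfies $[A,A]\subseteq N\subseteq M$ and $d(N)\subseteq N$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Write $w=c(1-m)$ with $c=\varphi(w)\neq0$ and $m\in M$. Then $uw(1+m+\dots+m^{n-1})=cu-cum^n$. The left side and $um^n$ lie in the ideal $M^n$, hence so does $u$.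

(ii) We use induction on $n$. For $n=2$ there is nothing to prove. Let $n\geq3$. The space $M^n$ is spanned by the products $xyz$ with $x,y\in M$ and $z\in M^{n-2}$, and we check the six terms of \eqref{eq:xyz}. The term $xy\,dz$ lies in $M^2\subseteq M$ if $n=3$, and in $M^2M^{n-4}=M^{n-2}$ if $n\ge4$. The term $z\,d(xy)$ lies in $M^{n-2}$. The terms $zx\,dy$ and $yz\,dx$ lie in $M^{n-1}$. The terms $y\,d(zx)$ and $x\,d(yz)$ lie in $M\,d(M^{n-1})\subseteq MM^{n-3}=M^{n-2}$.

(iii) The inclusion $d(N)\subseteq N$ follows from (ii). Let $d(a)\notin M$, $y\in A$ and $n\geq2$. By \eqref{eq:key} and (i), $[a,[a,y]]\in M^n$. By \eqref{eq:lower} and (ii), $[a,y]\,d(a)\in M^{n-2}$, and by (i) again $[a,y]\in M^{n-2}$. As $n$ is arbitrary, $[a,y]\in N$. If $d(a)\in M$, then $d(a+a_0)\notin M$, and $[a,y]=[a+a_0,y]-[a_0,y]\in N$.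
\end{proof}

If $d$ is continuous, then $d(\overline N)\subseteq\overline N$, and $I=\overline N$ finishes the proof. For discontinuous $d$ we do not know that $N$ is closed or that $\overline N$ is invariant. The stability lemma will require an ideal whose complement is closed under multiplication. Call a proper ideal $Q$ \emph{completely prime} if $xy\in Q$ implies $x\in Q$ or $y\in Q$; then a product of finitely many elements outside $Q$ is outside $Q$. The ideal $M$ is completely prime but not $d$-invariant: since $A=\mathbb C1+M$ and $d(1)=0$, invariance would give $\varphi\circ d=0$. The ideal $N$ is invariant but not known to be completely prime. The largest $d$-invariant subset of $M$ has both properties.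

\begin{lemma}\label{lem:Q}
The set $Q=\{x\in A:\ d^n(x)\in M\text{ for all }n\ge0\}$ is a completely prime ideal with $[A,A]\subseteq Q\subseteq M$ and $d(Q)\subseteq Q$. Moreover $d(a_0)\notin Q$.
\end{lemma}

\begin{proof}
The definition gives $Q\subseteq M$ and $d(Q)\subseteq Q$, and $d(a_0)\notin Q$ because $d(a_0)\notin M$. By Lemma~\ref{lem:N}(iii), $d^n(N)\subseteq N\subseteq M$, so $[A,A]\subseteq N\subseteq Q$. On the commutative algebra $A/N$ the map $d$ induces a derivation by \eqref{eq:polar}, and the Leibniz rule gives
\[
d^n(xy)\equiv\sum_{k=0}^n\binom nk d^k(x)\,d^{n-k}(y)\pmod N .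
\]
Apply $\varphi$, which vanishes on $N$, and divide by $n!$. The result says that the linear map
\[
\theta:A\to\mathbb C[[T]],\qquad\theta(x)=\sum_{n\ge0}\frac{\varphi(d^nx)}{n!}\,T^n,
\]
is multiplicative. Its kernel is $Q$. Hence $Q$ is an ideal, and it is completely prime because $\mathbb C[[T]]$ has no zero divisors.
\end{proof}

Let $S=\mathfrak S(d)$ be the separating space of $d$. We distinguish two cases. If $S\subseteq Q$, the discontinuity of $d$ is invisible modulo $\overline Q$, and $\overline Q$ is the required ideal. If $S\not\subseteq Q$, the space $S$ is large enough for an annihilator built from it to be the required ideal.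

\section{The case $S\subseteq Q$}\label{sec:small}

\begin{proposition}\label{prop:small}
If $S\subseteq Q$, then $I=\overline Q$ satisfies the hypotheses of Lemma~\ref{lem:goal}.
\end{proposition}

\begin{proof}
The closure $\overline Q$ is a closed ideal containing $[A,A]$, and $\overline Q\subseteq M$ because $M$ is closed. Let $q:A\to A/\overline Q$ be the quotient map. Since $S\subseteq\overline Q$, the map $qd$ is continuous by Lemma~\ref{lem:sep}. It vanishes on $Q$ because $d(Q)\subseteq Q$, hence on $\overline Q$. This means $d(\overline Q)\subseteq\overline Q$.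
\end{proof}

\section{The case $S\not\subseteq Q$}\label{sec:large}

Annihilators in a Banach algebra are closed, so we look for the ideal $I$ among annihilators. To repeat the argument of Proposition~\ref{prop:local} modulo $I$, we need to cancel elements outside $Q$. This works for the annihilator of a subspace whose closure does not shrink under multiplication by such elements, and the stability lemma supplies one. Note that $S$ is a left ideal: if $a_n\to0$ and $d(a_n)\to s$, then $x\circ a_n\to0$ and $d(x\circ a_n)=2x\,d(a_n)+2a_n\,dx\to2xs$. So $exS\subseteq eS$ for all $e,x\in A$, and the content of the next lemma is the reverse inclusion for the closures.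

\begin{lemma}\label{lem:e}
There is $e\notin Q$ such that $\overline{exS}=\overline{eS}$ for all $x\notin Q$.
\end{lemma}

\begin{proof}
Suppose not. Starting from $e=1$, we find $x_1\notin Q$ with $\overline{x_1S}\neq\overline S$. If $x_1,\dots,x_{n-1}\notin Q$ are chosen, then $e=x_1\cdots x_{n-1}\notin Q$ because $Q$ is completely prime, and we find $x_n\notin Q$ with $\overline{x_1\cdots x_nS}\neq\overline{x_1\cdots x_{n-1}S}$. Apply Lemma~\ref{lem:stab} with $U=d$, $T_ny=x_n\circ y$ and $R_ny=2x_ny$. By \eqref{eq:polar}, $dT_ny-R_n\,dy=2y\,d(x_n)$, which is continuous in $y$. Since $R_1\cdots R_nS=x_1\cdots x_nS$, the closures of these subspaces are eventually equal, a contradiction.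
\end{proof}

Assume $S\not\subseteq Q$. Fix $e$ as in Lemma~\ref{lem:e} and $s\in S\setminus Q$, and put
\[
k=es\notin Q,\qquad L=\{u\in A:\ uAeS=0\}.
\]
The set $L$ is a closed ideal; the factor $A$ in the definition makes it a right ideal as well as a left one. Parts (ii) and (iii) of the next lemma are the cancellation rules. Part (iv) is a substitute for the invariance $d(L)\subseteq L$, which we can prove only after commutativity of $A/L$.

\begin{lemma}\label{lem:L}
\begin{enumerate}
\item[(i)] $L\subseteq Q$.
\item[(ii)] If $w\notin Q$ and $uAw\subseteq L$, then $u\in L$.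
\item[(iii)] If $[u,A]\subseteq L$ and $puq\in L$ for some $p,q\notin Q$, then $u\in L$.
\item[(iv)] If $u\in L$, then $k^2\,d(u)\,k=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $u\in L$, then $uk=ues=0\in Q$ and $k\notin Q$, so $u\in Q$. This is where $S\not\subseteq Q$ is used.

(ii) Let $r\in A$. Then $urew\in L$, so $ur\cdot e(we)S=(urew)eS=0$. Left multiplication by $ur$ is continuous, so it annihilates $\overline{e(we)S}$. Since $we\notin Q$, this closure equals $\overline{eS}$. Thus $ureS=0$ for all $r$, that is, $u\in L$.

(iii) For $r\in A$ we have $urpq=[u,rp]q+r(puq)\in L$. So $uA(pq)\subseteq L$ with $pq\notin Q$, and (ii) applies.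

(iv) Let $u\in L$. Then $uAk=0$, and in particular $uk=0$. Identity \eqref{eq:xyx} with $x=k$ and $y=u$ gives $0=d(kuk)=k^2\,du+3ku\,dk$. Multiply by $k$ on the right and use $u\,(dk)\,k\in uAk=0$.
\end{proof}

Step 1 of Proposition~\ref{prop:local} is now the hardest. Identity \eqref{eq:key} gives $[a,[a,y]]\,d(a)=0$, whereas rule (ii) needs an arbitrary element of $A$ between the two factors. We insert it by substituting a product for $y$. This first yields only third commutators, and a linearized form of \eqref{eq:key} then brings us back to second commutators.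

\begin{lemma}\label{lem:second}
$[a,[a,y]]\in L$ for all $a,y\in A$.
\end{lemma}

\begin{proof}
First let $v=d(a)\notin Q$. Write $y'=[a,y]$. The map $y\mapsto y'$ is a derivation of $A$, so $(yz)''=y''z+2y'z'+yz''$ and $[b,y]'=[b',y]+[b,y']$. By \eqref{eq:key}, $y''v=0$ for all $y$. Applied to $yz$, and with $z''v=0$, this gives
\begin{equation}\label{eq:insert}
y''zv=-2y'z'v\qquad(y,z\in A).
\end{equation}
Putting $z'$ for $z$ in \eqref{eq:insert} gives $y''z'v=-2y'z''v=0$. Putting $y'$ for $y$ in \eqref{eq:insert} then gives $y'''zv=-2y''z'v=0$. So $y'''Av=0$, and $y'''\in L$ by Lemma~\ref{lem:L}(ii).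

Let $b\in A$. Put $x=a+tb$ in \eqref{eq:key} and take the coefficient of $t$:
\[
\big([a,[b,y]]+[b,[a,y]]\big)v+[a,[a,y]]\,db=0,
\quad\text{that is,}\quad
y''\,db=-[b',y]v-2[b,y']v .
\]
We put $y'$ for $y$, so that the left side becomes $y'''\,db\in L$. On the right, \eqref{eq:insert} gives
\[
[b',y']v=b'y'v-y'b'v=-\tfrac12b''yv+\tfrac12y''bv,
\]
and $[b,y'']v=by''v-y''bv=-y''bv$. Therefore
\[
y'''\,db=\tfrac12b''yv-\tfrac12y''bv+2y''bv=\tfrac12\big(b''yv+3y''bv\big).
\]
Thus $b''yv+3y''bv\in L$ for all $b,y\in A$. Interchanging $b$ and $y$ gives $y''bv+3b''yv\in L$. Three times the first element minus the second is $8y''bv$. Hence $y''Av\subseteq L$, and $y''\in L$ by Lemma~\ref{lem:L}(ii).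

Now let $a$ be arbitrary. Since $Q$ is a subspace and $d(a_0)\notin Q$, we have $d(a+ta_0)\notin Q$ for all but at most one $t\in\mathbb C$. For these $t$ the element $[a+ta_0,[a+ta_0,y]]$ lies in $L$. It is a polynomial of degree at most $2$ in $t$, so its constant coefficient $[a,[a,y]]$ lies in $L$.
\end{proof}

For Step 2 we apply part (iv) of Lemma~\ref{lem:L} to $u=[a,[a,y]]$. This leaves $[a,y]$ between two factors outside $Q$, and rule (iii) removes them once $[a,y]$ is known to be central modulo $L$.

\begin{proposition}\label{prop:large}
If $S\not\subseteq Q$, then $I=L$ satisfies the hypotheses of Lemma~\ref{lem:goal}.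
\end{proposition}

\begin{proof}
The ideal $L$ is closed, and $L\subseteq Q\subseteq M$ by Lemma~\ref{lem:L}(i).

\emph{Commutators are central modulo $L$.} Let $f(x,y,z)=[x,[y,z]]$, and write $\equiv$ for congruence modulo $L$. By Lemma~\ref{lem:second}, $f(x,x,z)\equiv0$ for all $x$; replacing $x$ by $x+y$ gives $f(x,y,z)\equiv-f(y,x,z)$. Also $f(x,y,z)=-f(x,z,y)$. Hence
\[
f(y,z,x)=-f(y,x,z)\equiv f(x,y,z),\qquad f(z,x,y)\equiv-f(x,z,y)=f(x,y,z).
\]
The Jacobi identity $f(x,y,z)+f(y,z,x)+f(z,x,y)=0$ now gives $3f(x,y,z)\equiv0$. So $[A,[A,A]]\subseteq L$.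

\emph{Commutators lie in $L$.} Let $v=d(a)\notin Q$ and $y\in A$. The element $u=[a,[a,y]]$ lies in $L$, and $d(u)=-6[a,y]v$ by \eqref{eq:lower}. Lemma~\ref{lem:L}(iv) gives $k^2[a,y]vk=0$. Here $k^2\notin Q$, $vk\notin Q$, and $[a,y]$ is central modulo $L$, so $[a,y]\in L$ by Lemma~\ref{lem:L}(iii). If $d(a)\in Q$, then $d(a+a_0)\notin Q$, and $[a,y]=[a+a_0,y]-[a_0,y]\in L$.

\emph{$L$ is invariant.} Let $u\in L$. Then $k^2\,d(u)\,k=0$ by Lemma~\ref{lem:L}(iv), and $[d(u),A]\subseteq[A,A]\subseteq L$. By Lemma~\ref{lem:L}(iii), $d(u)\in L$.
\end{proof}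

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Section~\ref{sec:background} we may assume that $A$ is unital. Let $P$ be the annihilator of a simple left module $X$. If $\dim X\ge2$, then $d(A)\subseteq P$ by Corollary~\ref{cor:module}. If $\dim X=1$, then $P=\ker\varphi$ for a character $\varphi$. If $\varphi\circ d\neq0$, then Proposition~\ref{prop:small} or Proposition~\ref{prop:large} provides an ideal as in Lemma~\ref{lem:goal}, and that lemma gives $\varphi\circ d=0$, a contradiction. So $d(A)\subseteq P$ in this case too. Thus $d(A)$ lies in every primitive ideal, that is, in $\operatorname{rad}(A)$.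
\end{proof}

\begin{remark}
The Banach algebra structure enters through $\operatorname{End}_A(X)=\mathbb C$ in Corollary~\ref{cor:module}, the closedness of $M$, Lemmas~\ref{lem:sep} and~\ref{lem:stab}, and Theorem~\ref{thm:thomas}. Completeness cannot be dropped. Let $A=\mathbb C[T]$ with the norm $\sup_{|z|\le1}|p(z)|$ and $d(p)=p'$. The radical is zero, since it lies in the kernel of every evaluation $p\mapsto p(z)$, but $d\neq0$. For $\varphi(p)=p(0)$ the map $\theta$ of Lemma~\ref{lem:Q} is the inclusion $\mathbb C[T]\subseteq\mathbb C[[T]]$ and $Q=0$. The ideal $I=0$ has all the properties listed in Lemma~\ref{lem:goal}, and it is the appeal to Theorem~\ref{thm:thomas} that fails.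
\end{remark}

\section{Extensions and sharpness}\label{sec:ext}

\begin{proof}[Proof of Theorem~\ref{thm:ext}]
(a) Let $A_{\mathbb C}=A\oplus iA$ be the complexification. The real norm $\|x+iy\|_1=\|x\|+\|y\|$ is complete and submultiplicative. The formula $|z|=\sup_{\tau\in\mathbb R}\|e^{i\tau}z\|_1$ defines a complex norm with $\|z\|_1\le|z|\le2\|z\|_1$ and $|zw|\le|z|\,\|w\|_1\le|z|\,|w|$. So $A_{\mathbb C}$ is a complex Banach algebra. Let $d_{\mathbb C}(x+iy)=dx+i\,dy$. Both sides of \eqref{eq:polar}, written for $d_{\mathbb C}$, are complex-bilinear and agree on $A\times A$, so they agree on $A_{\mathbb C}\times A_{\mathbb C}$. Taking equal arguments shows that $d_{\mathbb C}$ is a left Jordan derivation. By Theorem~\ref{thm:main}, $d(A)$ lies in the ideal $A\cap\operatorname{rad}(A_{\mathbb C})$ of $A$. An element $a$ of this ideal has a quasi-inverse $b$ in $A_{\mathbb C}$. Conjugation $x+iy\mapsto x-iy$ is a ring automorphism that fixes $a$, so the conjugate of $b$ is also a quasi-inverse of $a$. By uniqueness $b$ is fixed by conjugation, that is, $b\in A$. By (R), $A\cap\operatorname{rad}(A_{\mathbb C})\subseteq\operatorname{rad}(A)$.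

(b) Replace $x$ by $x+t1$ with $t\in\mathbb R$. From $d(1)=n\,d(1)$ we get $d(1)=0$, so
\[
\sum_{k=1}^n\binom nk t^{n-k}d(x^k)=n\sum_{k=0}^{n-1}\binom{n-1}kt^{n-1-k}x^k\,dx .
\]
The coefficients of $t^{n-2}$ give $\binom n2d(x^2)=n(n-1)\,x\,dx$, that is, $d(x^2)=2x\,dx$. Now apply Theorem~\ref{thm:main} or (a).

(c) For every primitive ideal $P$ we have $d(P)\subseteq d(A)\subseteq\operatorname{rad}(A)\subseteq P$. The inclusion $d(A)\subseteq\operatorname{rad}(A)$ also shows that $d$ induces $0$ on $A/\operatorname{rad}(A)$, and that $d=0$ if $\operatorname{rad}(A)=0$.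

(d) Let $A=\mathbb C1\oplus\mathbb Cj$ with $j^2=0$ and norm $|\alpha|+|\beta|$. Its radical is $\mathbb Cj$: it lies in the kernel of the character $\alpha+\beta j\mapsto\alpha$, and $\beta j$ has the quasi-inverse $-\beta j$. Let $d(\alpha+\beta j)=\beta j$. For $x=\alpha+\beta j$ we have $x^2=\alpha^2+2\alpha\beta j$, so $d(x^2)=2\alpha\beta j=2x\,d(x)$, and $d(A)=\operatorname{rad}(A)\ne0$. Let $g(\alpha+\beta j)=\beta1$. Then
\[
g(x^2)-2x\,g(x)=2\alpha\beta-2(\alpha+\beta j)\beta=-2\beta^2j\in\operatorname{rad}(A),
\]
but $g(j)=1\notin\operatorname{rad}(A)$.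
\end{proof}

\begin{thebibliography}{9}

\bibitem{BD}
Bonsall and Duncan, \emph{Complete Normed Algebras}.

\bibitem{Survey}
\emph{Certain Types Of Derivations In Rings: A Survey},
\texttt{https://jims-a.org/\allowbreak index.php/\allowbreak jimsa/\allowbreak article/\allowbreak download/\allowbreak 1623/\allowbreak 398/\allowbreak 7256}.

\bibitem{Sinclair}
A. M. Sinclair, \emph{Automatic Continuity of Linear Operators}.

\bibitem{Thomas}
M. P. Thomas, Ann. of Math. \textbf{128} (1988), 435--460.

\end{thebibliography}
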